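# Regressive functions on the arithmetic degrees

**Theorem 1** ($\mathsf{ZF}+\mathsf{AD}$). Let $f:2^\omega\to 2^\omega$ be arithmetically invariant, and suppose that $f(x)\le_A x$ for all $x$, or just for cofinally many $x$. Then one of the following holds:

(i) $f$ is constant up to $\equiv_A$ on a cone: there is $c$ with $f(x)\equiv_A c$ for all $x$ in some cone;

(ii) $f(x)\equiv_A x$ for all $x$ in some cone.

For functions with $f(x)\le_A x$ everywhere this is Martin's conjecture for regressive functions, in its arithmetic-degree form. It is asked as Question 9.5 in "Results on Martin's Conjecture" (https://math.ucla.edu/~pglutz/thesis.pdf). The theorem says that the answer is yes. In plain words: suppose $f$ assigns to each arithmetic degree an arithmetic degree that is not larger. Then, far enough up, $f$ either forgets its input or gives it back.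

## Arithmetic degrees, cones, and determinacy

A real is an element of $2^\omega$. We write $\Phi_k$ for the $k$-th Turing functional, $g'=\{k:\Phi_k^g(k)\downarrow\}$ for the jump, and $g^{(n)}$ for the $n$-th iterate of the jump.

**Definition.** For reals $x,y$ write $x\le_A y$ if $x$ is arithmetical in $y$. Equivalently, by Post's theorem, $x\le_T y^{(n)}$ for some $n$. Write $x\equiv_A y$ if $x\le_A y$ and $y\le_A x$. The classes of $\equiv_A$ are the arithmetic degrees.

For example, $x'\equiv_A x$ for every $x$: the jump does not move the arithmetic degree. On the other hand, $x^{(\omega)}=\bigoplus_n x^{(n)}$ satisfies $x^{(\omega)}\not\le_A x$, since $x^{(\omega)}\le_T x^{(n)}$ would give $x^{(n+1)}\le_T x^{(n)}$.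

**Definition.** A function $f$ is arithmetically invariant if $x\equiv_A y$ implies $f(x)\equiv_A f(y)$. It is regressive if $f(x)\le_A x$ for all $x$. A property holds on a cone if there is $z$ such that it holds for all $x\ge_A z$. A property holds for cofinally many $x$ if for every $z$ it holds for some $x\ge_A z$.

Two cones always meet: the cone above $z_1\oplus z_2$ lies inside the cones above $z_1$ and $z_2$. No cone is a single degree, since $z$ and $z^{(\omega)}$ are both in the cone above $z$. Hence (i) and (ii) exclude each other.

Some examples. Constant functions satisfy (i). The functions $f(x)=x$ and $f(x)=x'$ satisfy (ii). Fix a non-arithmetical $c$ and let $f(x)=x$ if $x\ge_A c$ and $f(x)=\emptyset$ otherwise. This $f$ is invariant and regressive and satisfies (ii) on the cone above $c$, but not everywhere, so the cone in the statement is needed. Finally, $f(x_0\oplus x_1)=x_0$ satisfies $f(x)\le_T x$, but it is not invariant: for a non-arithmetical $c$ we have $c\oplus\emptyset\equiv_A\emptyset\oplus c$, while the values are $c$ and $\emptyset$.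

**Determinacy.** $\mathsf{AD}$ says that in every game of length $\omega$ in which two players alternately play integers, one of the players has a winning strategy, whatever the payoff set. Moves that are finite objects (bits, finite strings, pairs of these) are coded by integers. Strategies are coded by reals, and elements of $\omega^\omega$ are identified with reals in the usual computable way, so that "$h\le_A g$" makes sense for $h\in\omega^\omega$. The proof of Theorem 1 uses $\mathsf{AD}$ for two explicit games only, and uses no choice principle.

For $h,\hat h\in\omega^\omega$ the notation $\hat h\ge h$ means $\hat h(k)\ge h(k)$ for all $k$.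

## A case without parameters

We first do the case in which $f$ is given by one total Turing functional: $f(x)=\Psi^x$ for all $x$.

Suppose $f$ is constant on a basic open set $[\sigma]=\{x:\sigma\subset x\}$, with value $a$. Every $x$ satisfies $\sigma^\frown x\equiv_T x$, so $f(x)\equiv_A f(\sigma^\frown x)=a$ for all $x$.

Now suppose $f$ is constant on no $[\sigma]$. Then above every string $\sigma$ there are two strings that force different values of $\Psi$ at a common argument. Choosing such pairs again and again, by a computable search, we get a computable perfect tree of strings $\sigma_\tau$, $\tau\in2^{<\omega}$. Let $E(w)$ be the branch through the tree that follows $w$. Then $E(w)\le_T w$. Conversely, from $f(E(w))$ we read off $w$ bit by bit: at each splitting we look at the argument where the two sides force different values. So $w\le_T f(E(w))\le_T E(w)\le_T w$. Hence $E(w)\equiv_T w$, and by invariance $f(w)\equiv_A f(E(w))\equiv_T w$ for every $w$.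

So this case is settled by a tree argument. Two things are missing in general. First, $f$ need not be continuous. Second, when it is replaced by a continuous function, a real parameter appears. The first problem is solved by one game. The second is the real difficulty.

## Replacing $f$ by a continuous function

**Step 1.** *The purpose of this step is to find a real $c$ and a total function $F$, computable relative to $c$, which has the same values as $f$ up to $\equiv_A$.*

Consider the game $\Gamma_1$. In round $i$, player I plays bits $x(i),g(i)$, and then player II plays a bit $y(i)$. Player I wins iff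
$$g=f(x)\quad\text{and}\quad y\le_A x .$$

Player II has no winning strategy. Indeed, let $\tau$ be any strategy for II. Pick $x\ge_A\tau$ with $f(x)\le_A x$; this exists because such $x$ are cofinal. Let I play this $x$ together with $g=f(x)$. The answer $y$ of $\tau$ satisfies $y\le_T\tau\oplus x\oplus f(x)\le_A x$, so I wins this play.

By $\mathsf{AD}$, player I has a winning strategy. Let $c$ be a real coding it. When II plays $y$ against it, write $X(y)$ for the resulting $x$; then the resulting $g$ is $f(X(y))$, because I wins. Both $X(y)$ and $f(X(y))$ are uniformly computable from $y\oplus c$, and $y\le_A X(y)$. Define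
$$F(z)=f(X(z\oplus c)).$$
Then there is one functional $\Psi$ with $F(z)=\Psi^{z\oplus c}$ for all $z$. Moreover $z\oplus c\le_A X(z\oplus c)\le_T (z\oplus c)\oplus c\equiv_T z\oplus c$, so $X(z\oplus c)\equiv_A z\oplus c$. By invariance of $f$,
$$F(z)\equiv_A f(z\oplus c)\quad\text{for all }z. \tag{1}$$

## An injective copy of $f$ and the parameter $c$

**Step 2.** *The purpose of this step is to run the tree argument relative to $c$: either we are in case (i), or we get a function $G$ that represents $f$ and can be inverted with the help of $c$.*

Suppose $F$ is constant on some $[\sigma]$, with value $a$. Let $x\ge_A c$ and put $z=\sigma^\frown x$. Then $z\oplus c\equiv_T x\oplus c\equiv_A x$, so by invariance and (1), $f(x)\equiv_A f(z\oplus c)\equiv_A F(z)=a$. Thus $f$ is constant up to $\equiv_A$ on the cone above $c$, and (i) holds.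

From now on assume that $F$ is constant on no $[\sigma]$. Define strings $\sigma_\tau$, for $\tau\in2^{<\omega}$, computably in $c$. Let $\sigma_\emptyset=\emptyset$. Given $\sigma_\tau$, search for strings $\sigma_{\tau0},\sigma_{\tau1}\supseteq\sigma_\tau$ and an argument $k$ such that $\Psi^{\sigma_{\tau0}\oplus c}(k)$ and $\Psi^{\sigma_{\tau1}\oplus c}(k)$ both converge, querying only the given bits of $\sigma_{\tau 0}$ and $\sigma_{\tau1}$, to different values. The search succeeds: $F$ is not constant on $[\sigma_\tau]$, so there are $z_0,z_1\in[\sigma_\tau]$ and $k$ with $F(z_0)(k)\ne F(z_1)(k)$, and long enough initial segments of $z_0,z_1$ will do. The strings $\sigma_{\tau0},\sigma_{\tau1}$ are incompatible, because a common extension would force two values at $k$. So both are proper extensions of $\sigma_\tau$: if one of them were $\sigma_\tau$ itself, the other would extend it.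

Let $E(w)=\bigcup_k\sigma_{w\restriction k}\in2^\omega$ and $G(w)=F(E(w))$. We claim that for all $w$
$$G(w)\le_T w\oplus c,\qquad w\le_T G(w)\oplus c,\qquad G(w)\equiv_A f(w\oplus c). \tag{2}$$

- For the first relation, $E(w)\le_T w\oplus c$ and $G(w)=\Psi^{E(w)\oplus c}\le_T E(w)\oplus c$.
- For the second, suppose $w\restriction k$ is known. With $c$ compute $\sigma_{(w\restriction k)0}$, $\sigma_{(w\restriction k)1}$ and the argument at which they force different values. Exactly one of the two forced values agrees with $G(w)$ there, and it tells us $w(k)$.
- For the third, the first two give $w\le_T G(w)\oplus c\le_T E(w)\oplus c$, so $E(w)\oplus c\equiv_T w\oplus c$. By (1) and invariance, $G(w)=F(E(w))\equiv_A f(E(w)\oplus c)\equiv_A f(w\oplus c)$.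

The third relation and the invariance of $f$ also give
$$w\oplus c\equiv_A v\oplus c\ \Longrightarrow\ G(w)\equiv_A G(v). \tag{3}$$

**Where the tree argument stops.** For $x\ge_A c$ we have $x\oplus c\equiv_A x$, so (2) with $w=x$ gives $f(x)\equiv_A G(x)\le_A x$ and $x\le_A f(x)\oplus c$. To finish we need $c\le_A f(x)$. Nothing so far gives this. We might try to write $c$ into $w$ in some clever pattern, but reading $w$ from $G(w)$ requires the tree $\sigma_\tau$, and this tree is only computable from $c$. The argument would be circular.

The first two relations in (2) alone cannot suffice. The function $G(w)=w$ satisfies them for every $c$. If $c$ is not arithmetical, then $G(\emptyset)=\emptyset$ together with $c$ computes $c$, but without $c$ it does not. What excludes this $G$ is (3): with $w=\emptyset$ and $v=c$ we have $w\oplus c\equiv_T v\oplus c$, but $G(w)=\emptyset\not\equiv_A c=G(v)$. So invariance has to be used again.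

Invariance offers two things. First, if $w_1,\dots,w_4$ all lie in the degree of $y\ge_A c$, then all $G(w_a)$ lie in the degree of $f(y)$; so we may pool the information in finitely many of them. Second, (3) applies to $w$ and its jump $w'$, and this has a consequence about rates of growth, which can be compared without knowing the tree. The plan is therefore: show that functions arithmetical in $G(w)$ can be made to grow as fast as an opponent demands, and write the bits of $c$ into the comparison of growth rates of four such functions.

## Moduli, and a function that cannot be dominated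

**Step 3.** *The purpose of this step is to turn "$G(w)\equiv_A G(w')$" into a statement about growth.*

**Definition.** For a real $g$ let $m_g(k)$ be the least $s$ such that for all $j\le k$ with $j\in g'$, the computation $\Phi_j^g(j)$ halts within $s$ steps.

For instance, if $\Phi_0^g(0)$ halts after exactly $7$ steps, $\Phi_1^g(1)$ diverges, and $\Phi_2^g(2)$ halts after exactly $3$ steps, then $m_g(0)=m_g(1)=m_g(2)=7$.

The function $m_g$ is nondecreasing and $m_g\le_T g'$. If $\hat h\ge m_g$, then $j\in g'$ iff $\Phi_j^g(j)$ halts within $\hat h(j)$ steps; hence $g'\le_T g\oplus\hat h$. Being large enough is all that is asked of $\hat h$.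

For $n\in\omega$ put
$$M_n(g)(k)=k+\max_{i<n}m_{g^{(i)}}(k),$$
where the maximum is $0$ if $n=0$. Then $M_n(g)$ is nondecreasing and $M_n(g)\le_T g^{(n)}$, since $m_{g^{(i)}}\le_T g^{(i+1)}$. Furthermore
$$\hat h\ge M_n(g)\ \Longrightarrow\ g^{(n)}\le_T g\oplus\hat h. \tag{4}$$
Indeed, if $i<n$ and $g^{(i)}\le_T g\oplus\hat h$, then, as $\hat h\ge m_{g^{(i)}}$, we have $g^{(i+1)}\le_T g^{(i)}\oplus\hat h\le_T g\oplus\hat h$. Now use induction on $i$.

**Lemma 1.** Let $c\le_T w$. Then there is $n$ with $G(w')\le_T G(w)^{(n)}$. For any such $n$, the function $h=M_n(G(w))$ is nondecreasing, $h\le_A G(w)$, $h\le_A w$, and no $\hat h\le_T w$ satisfies $\hat h\ge h$.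

*Proof.* Since $c\le_T w$, we have $w'\oplus c\equiv_T w'\equiv_A w\equiv_T w\oplus c$. So (3) gives $G(w')\equiv_A G(w)$, and $n$ exists. We know that $h$ is nondecreasing and $h\le_T G(w)^{(n)}$, hence $h\le_A G(w)\le_T w\oplus c\equiv_T w$. Finally suppose $\hat h\ge h$ and $\hat h\le_T w$. Apply the second relation of (2) to the real $w'$, then (4), then the first relation of (2):
$$w'\le_T G(w')\oplus c\le_T G(w)^{(n)}\oplus c\le_T G(w)\oplus\hat h\oplus c\le_T w\oplus\hat h\oplus c\equiv_T w.$$
This contradicts $w'\not\le_T w$. $\square$

## The growth game

**Step 4.** *The purpose of this step is to obtain a single strategy $\sigma$ that produces, against any opponent, a real $w$ and a function $h\le_A G(w)$ that exceeds given numbers at given places, while $w$ is at least as complicated as a real $y$ chosen by the opponent.*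

Consider the game $\Gamma_2$. In round $i$, player I plays $(\nu_i,u_i)$ with $\nu_i\in\omega^{<\omega}$, $u_i\in2^{<\omega}$ and $|\nu_i|=|u_i|$. Then II plays a number $k_i\in\omega$ and a bit $y(i)$. Player I must obey
$$\nu_i\subsetneq\nu_{i+1},\qquad u_i\subsetneq u_{i+1},\qquad \nu_{i+1}(|\nu_i|)>k_i, \tag{5}$$
otherwise I loses. So II's number $k_i$ is a demand on the first value of $h$ that is not yet fixed. I decides how long each move is. If I obeys, put $h=\bigcup_i\nu_i\in\omega^\omega$ and $w=\bigcup_i u_i\in2^\omega$. Then I wins iff
$$h\text{ is nondecreasing},\qquad h\le_A G(w),\qquad y\le_A w. \tag{6}$$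

**Lemma 2.** Player II has no winning strategy in $\Gamma_2$.

*Proof.* Suppose $\tau$ is a winning strategy for II. Let $w=\tau\oplus c$, and take $h=M_n(G(w))$ as in Lemma 1.

Let I try to reveal $h$ and $w$ slowly, waiting at each turn until the next value of $h$ is larger than II's demand. That is, I plays moves $(h\restriction j_i,w\restriction j_i)$, where $j_i$ is the least $j>j_{i-1}$ (for $i=0$: the least $j\ge0$) such that the number $k$ in $\tau$'s reply to the move $(h\restriction j,w\restriction j)$ satisfies $h(j)>k$.

*First case: such a $j$ always exists.* Then I obeys (5): the moves are properly increasing, and $\nu_{i+1}(|\nu_i|)=h(j_i)>k_i$. The play is computable from $h\oplus w\oplus\tau$. Hence $y\le_T h\oplus w\oplus\tau\le_A w$. Also $h$ is nondecreasing and $h\le_A G(w)$. So I wins this play, a contradiction.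

*Second case: after a finite play $p$ of this kind, no such $j$ exists.* Let $b=j_{i-1}+1$, where $j_{i-1}$ is the length of I's last move in $p$; let $b=0$ if $p$ is empty. Write $\kappa(\nu,u)$ for the number in $\tau$'s reply to the move $(\nu,u)$ made after $p$. For every $j\ge b$ the move $(h\restriction j,w\restriction j)$ is legal after $p$: it properly extends the last move, and $h(j_{i-1})>k_{i-1}$ by the choice of $j_{i-1}$. That I is stuck means
$$h(j)\le\kappa(h\restriction j,w\restriction j)\quad\text{for all }j\ge b. \tag{7}$$
The right-hand side depends on $h$ itself, so (7) is not yet a bound computable from $\tau$. We remove the dependence by taking a maximum over all moves that are possible below the bound. Define $\hat h(j)=h(j)$ for $j<b$, and for $j\ge b$ recursively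
$$\hat h(j)=\max\{\kappa(\nu,u):|\nu|=|u|=j,\ (\nu,u)\text{ a legal move after }p,\ \nu(l)\le\hat h(l)\text{ for all }l<j\}. \tag{8}$$
There are only finitely many such $(\nu,u)$, since $\nu$ is bounded by $\hat h$ and $u$ is binary. Legality after the fixed finite play $p$ is decidable. So $\hat h\le_T\tau$; the finite data $p$ and $h\restriction b$ are built into the program.

We show $h(j)\le\hat h(j)$ by induction on $j$. For $j<b$ there is equality. For $j\ge b$, the induction hypothesis says $h(l)\le\hat h(l)$ for $l<j$. So $(h\restriction j,w\restriction j)$ belongs to the set in (8) (in particular this set is nonempty), and by (7), $\hat h(j)\ge\kappa(h\restriction j,w\restriction j)\ge h(j)$.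

Thus $\hat h\ge h$ and $\hat h\le_T\tau\le_T w$, which contradicts Lemma 1. $\square$

By $\mathsf{AD}$, player I has a winning strategy $\sigma$ in $\Gamma_2$. Fix it. Note that every finite play in which I has followed $\sigma$ can be continued to an infinite play won by I. Therefore $\sigma$ always obeys (5), and the values of $h$ fixed at any finite stage are nondecreasing.

## Coding $c$ into four growth rates

**Step 5.** *The purpose of this step is to play four games against $\sigma$ so that the four resulting functions together compute $c$.*

Let $x$ be any real with $x\ge_A c\oplus\sigma$, and let $y=x\oplus c\oplus\sigma$, so $y\equiv_A x$. We run four plays $a=1,2,3,4$ of $\Gamma_2$ in which I follows $\sigma$. In each of them, II's bits are the bits of this $y$. The numbers played by II remain to be chosen. Let $w_a,h_a$ be the final objects of play $a$. At any stage let $j_a$ be the length of I's latest move in play $a$; so $h_a\restriction j_a$ is already fixed.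

The basic operation is the following.

**Operation Advance$(a,k,L)$.** In play $a$, II plays the number $k$ once, and then plays the number $0$ in further rounds until I's latest move has length $>L$.

It terminates because the lengths of I's moves strictly increase. If $j_a$ was the length before the operation, then afterwards $h_a(j_a)>k$ by (5), the length is $>L$, and $h_a\restriction(L+1)$ is fixed. Since $h_a$ is nondecreasing, $h_a(t)>k$ for every $t\ge j_a$.

At the start, I has made the first move of $\sigma$ in all four plays; it is the same move. Let $q_0$ be its length. Round $r$ of our construction starts with a number $q=q_r$ such that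
$$j_1,j_2,j_3\le q_r. \tag{9}$$
Nothing is assumed about $j_4$. Round $r$ has three parts.

1. *Record $c(r)$.* If $c(r)=0$, do Advance$(1,0,q)$, which fixes $h_1(q)$, and then Advance$(2,h_1(q),q)$. The old $j_2$ was $\le q$, so $h_2(q)>h_1(q)$. If $c(r)=1$, interchange the roles of plays 1 and 2; then $h_1(q)>h_2(q)$.
2. *Pass beyond the length of play 4.* Do Advance$(3,j_4,q)$. The old $j_3$ was $\le q$, so $h_3(q)>j_4$. Let $q^*=h_3(q)$.
3. *Pass beyond the lengths of plays 1, 2, 3.* Do Advance$(4,\max(j_1,j_2,j_3),q^*)$, with the current $j_1,j_2,j_3$. The old $j_4$ was $<q^*$, so $h_4(q^*)>\max(j_1,j_2,j_3)$. Let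
$$q_{r+1}=h_4(q^*)=h_4(h_3(q_r)).$$

Thus (9) holds for $r+1$. Every play is advanced in every round, so all four plays are infinite.

Here is one round in numbers. Let $q_r=3$, $c(r)=0$, and $(j_1,j_2,j_3,j_4)=(2,3,1,7)$. Say that after Advance$(1,0,3)$ we have $j_1=5$ and $h_1(3)=10$. In play 2 we now demand more than $10$ at place $3$; say $h_2(3)=11$ and $j_2=6$. In play 3 we demand more than $7$ at place $1$; say $h_3(3)=9$ and $j_3=4$. So $q^*=9>7=j_4$. In play 4 we demand more than $\max(5,6,4)=6$ at place $7$; say $h_4(9)=12$ and $j_4=10$. Then $q_{r+1}=12$, and $j_1,j_2,j_3$ are below it.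

The plays 3 and 4 are there for the reader of the code. The comparison of $h_1$ with $h_2$ is under our control only at the places $q_r$. These places must lie beyond the current lengths, and the lengths are chosen by $\sigma$, so the places cannot be fixed in advance. The functions $h_3,h_4$ tell the reader where to look.

**Step 6.** *The purpose of this step is to decode $c$.* From $h_1\oplus h_2\oplus h_3\oplus h_4$ and the integer $q_0$ we compute successively $q_{r+1}=h_4(h_3(q_r))$, and
$$c(r)=1\iff h_1(q_r)>h_2(q_r).$$
Neither $c$ nor $\sigma$ nor the tree of strings is used here. Hence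
$$c\le_T h_1\oplus h_2\oplus h_3\oplus h_4. \tag{10}$$

**Step 7.** *The purpose of this step is to conclude that $f(x)\equiv_A x$.* The four plays are computable from $y$, because $y$ computes $c$ and $\sigma$. So $w_a\le_T y$. Since I wins each play, (6) gives $y\le_A w_a$ and $h_a\le_A G(w_a)$. Hence $w_a\equiv_A y$, and since $c\le_T y\le_A w_a$ we have $w_a\oplus c\equiv_A w_a\equiv_A y$. By (2) and the invariance of $f$,
$$G(w_a)\equiv_A f(w_a\oplus c)\equiv_A f(y)\qquad(a=1,2,3,4).$$
So all four $h_a$ are $\le_A f(y)$, and (10) gives $c\le_A f(y)$. This is what was missing. By the second relation in (2),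
$$x\equiv_A y\equiv_A w_1\le_T G(w_1)\oplus c\le_A f(y)\equiv_A f(x),$$
and by the first, $f(x)\equiv_A f(y)\equiv_A G(w_1)\le_T w_1\oplus c\equiv_A y\equiv_A x$. Hence $f(x)\equiv_A x$ for every $x\ge_A c\oplus\sigma$, which is (ii). This completes the proof of Theorem 1. $\blacksquare$

## Borel functions in $\mathsf{ZFC}$

**Theorem 2** ($\mathsf{ZFC}$). The conclusion of Theorem 1 holds for every Borel $f$ that satisfies the hypotheses of Theorem 1.

*Proof.* We only have to see that the two games are determined. The relation $y\le_A x$ is Borel: it is the countable union over $n,e$ of the arithmetical relations $y=\Phi_e^{x^{(n)}}$. If $f$ is Borel, then so is its graph, and the payoff of $\Gamma_1$ is Borel. In $\Gamma_2$, the rules (5) define a closed set of plays, on which $h$, $w$ and $y$ depend continuously on the play. The function $G(w)=\Psi^{E(w)\oplus c}$ is continuous. So the payoff (6) is Borel. (For $\Gamma_2$ this does not depend on how complicated $f$ is.) By Martin's Borel determinacy theorem both games are determined, and the rest of the proof is unchanged. $\blacksquare$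

## Reducibilities with moduli

Let $\le_D$ be a preorder on reals, with functions identified with reals, and consider the following conditions:

- (D1) $x\le_T y\Rightarrow x\le_D y$;
- (D2) $x,y\le_D z\Rightarrow x\oplus y\le_D z$;
- (D3) $x'\le_D x$;
- (D4) if $a\le_D b$, there is a nondecreasing $h\le_D b$ with $a\le_T b\oplus\hat h$ for every $\hat h\ge h$.

Arithmetic reducibility satisfies them. Here (D4) comes from (4): if $a\le_T b^{(n)}$, take $h=M_n(b)$. Turing reducibility satisfies (D1) and (D2) but not (D3), so the next theorem says nothing about it. Write $\equiv_D$ for the induced equivalence; a $\le_D$-cone is a set $\{x:x\ge_D z\}$.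

**Theorem 3** ($\mathsf{ZF}+\mathsf{AD}$). Let $\le_D$ be a preorder on reals satisfying (D1)–(D4). If $f$ is $\equiv_D$-invariant and for every $z$ there is $x\ge_D z$ with $f(x)\le_D x$, then on a $\le_D$-cone either $f$ is constant up to $\equiv_D$ or $f(x)\equiv_D x$.

*Proof.* We replace $\le_A$ by $\le_D$ throughout the proof of Theorem 1, including both payoffs, and check each place.

**The game $\Gamma_1$.** *This part gives the continuous function.* If $\tau$ is a strategy for II, pick $x\ge_D\tau$ with $f(x)\le_D x$. The answer $y$ satisfies $y\le_T\tau\oplus x\oplus f(x)\le_D x$ by (D2), so $y\le_D x$ by (D1). So I has a winning strategy $c$, and $z\oplus c\le_D X(z\oplus c)\le_T z\oplus c$ gives $F(z)\equiv_D f(z\oplus c)$.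

**The function $G$.** *This part gives the constant case and the analogues of (2) and (3).* If $F$ is constant on $[\sigma]$ with value $a$ and $x\ge_D c$, then $(\sigma^\frown x)\oplus c\equiv_T x\oplus c\equiv_D x$ by (D1) and (D2), so $f(x)\equiv_D a$. Otherwise the tree is built as before. The first two relations in (2) are about $\le_T$ and do not change. The third becomes $G(w)\equiv_D f(w\oplus c)$, because $E(w)\oplus c\equiv_T w\oplus c$. Hence $w\oplus c\equiv_D v\oplus c$ implies $G(w)\equiv_D G(v)$.

**The game $\Gamma_2$.** *This part shows that II has no winning strategy.* Let $\tau$ be one and put $w=\tau\oplus c$. By (D3) and (D1), $w'\oplus c\equiv_T w'\equiv_D w\equiv_T w\oplus c$, so $G(w')\equiv_D G(w)$. Take $h$ from (D4) with $a=G(w')$ and $b=G(w)$. Then $h$ is nondecreasing and $h\le_D G(w)\le_T w\oplus c\equiv_T w$. Let I play as in Lemma 2. If I is never stuck, then $y\le_T h\oplus w\oplus\tau\le_D w$, and I wins, a contradiction. If I is stuck, then (7) holds, and (8) defines $\hat h\ge h$ with $\hat h\le_T\tau\le_T w$. By (D4), $G(w')\le_T G(w)\oplus\hat h\le_T w$, so $w'\le_T G(w')\oplus c\le_T w$, a contradiction.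

**The four plays.** *This part gives $c\le_D f(y)$ and the conclusion.* Let $\sigma$ be a winning strategy for I in $\Gamma_2$. Let $x\ge_D c\oplus\sigma$ and $y=x\oplus c\oplus\sigma\equiv_D x$. The construction of the plays and the decoding use only the rules (5) and that the $h_a$ are nondecreasing. So (10) holds. As before, $w_a\le_T y\le_D w_a$, so $w_a\oplus c\equiv_D w_a\equiv_D y$ and $h_a\le_D G(w_a)\equiv_D f(y)$. By (10) and (D2), $c\le_D f(y)$. Finally $x\equiv_D w_1\le_T G(w_1)\oplus c\le_D f(y)\equiv_D f(x)$ and $f(x)\equiv_D G(w_1)\le_T w_1\oplus c\equiv_D x$. $\blacksquare$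

**The hyperarithmetic case.** For hyperarithmetic reducibility $\le_h$, conditions (D1)–(D3) are clear. We verify (D4), so that Theorem 3 applies to $\le_h$.

Let $a\le_h b$. We recall the textbook description of $\le_h$ by jump hierarchies: there is a $b$-computable well-ordering $L$ of a $b$-computable set of integers such that $a\le_T H$, where $H\le_h b$ is the set with columns
$$H^{[p]}=(H^{[<p]})',\qquad H^{[<p]}=b\oplus\{\langle q,n\rangle:q<_L p,\ n\in H^{[q]}\}\qquad(p\in\mathrm{field}(L)).$$
For example, if $L$ is the usual ordering of $\omega$, then $H^{[p]}\equiv_T b^{(p+1)}$ uniformly in $p$, so $H\equiv_T b^{(\omega)}$.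

Let $h(k)$ be the maximum of $m_{H^{[<p]}}(k')$ over all $k'\le k$ and all $p\le k$ with $p\in\mathrm{field}(L)$, and $0$ if there is no such $p$. Then $h$ is nondecreasing. Also $h\le_T H\oplus b$: the oracle $H\oplus b$ computes $H^{[<p]}$ uniformly in $p$, the column $H^{[p]}$ tells which computations $\Phi_j^{H^{[<p]}}(j)$ with $j\le k'$ halt, and we run those until they do. Hence $h\le_h b$.

Now let $\hat h\ge h$. For $p\in\mathrm{field}(L)$ we have $m_{H^{[<p]}}(n)\le h(\max(n,p))\le\hat h(\max(n,p))$, so
$$n\in H^{[p]}\iff\Phi_n^{H^{[<p]}}(n)\text{ halts within }\hat h(\max(n,p))\text{ steps}. \tag{11}$$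
This is a recursive procedure in $b\oplus\hat h$. To decide $n\in H^{[p]}$, simulate the computation in (11) for the stated number of steps. Queries to $b$ are answered by $b$. A query about $\langle q,l\rangle$ is answered "no" if $q\not<_L p$, and is answered by calling the procedure for $(q,l)$ if $q<_L p$. Each call makes finitely many queries, and they lead only to columns $q<_L p$. By induction along the well-ordering $L$ every call terminates with the correct answer. So $a\le_T H\le_T b\oplus\hat h$, which is (D4).

## What remains without regressivity: a trichotomy

We use Martin's cone theorem: under $\mathsf{AD}$, every $\equiv_T$-invariant set of reals contains or misses some set $\{x:x\ge_T z\}$. It follows that every $\equiv_A$-invariant set $S$ contains or misses an arithmetic cone: if $S$ contains all $x\ge_T z$ and $x\ge_A z$, then $x\oplus z\equiv_A x$ and $x\oplus z\in S$, so $x\in S$; for the complement of $S$ argue in the same way. In particular an $\equiv_A$-invariant cofinal set contains a cone.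

**Theorem 4** ($\mathsf{ZF}+\mathsf{AD}$). For every arithmetically invariant $f$, exactly one of the following holds on a cone:

1. $f$ is constant up to $\equiv_A$;
2. $f(x)\ge_A x$;
3. $f(x)$ and $x$ are $\le_A$-incomparable.

*Proof.* **At most one holds.** Two cones meet in a cone, so it suffices to look at a common cone. Cases 2 and 3 contradict each other at any point. If $f(x)\equiv_A c$ on a cone, then $f(x)\le_A x$ for those $x$ in it with $x\ge_A c$, which excludes case 3. If $f(x)\equiv_A c$ and $f(x)\ge_A x$ for all $x\ge_A z$, then $x=z\oplus c^{(\omega)}$ gives $c^{(\omega)}\le_A c$, which is impossible. So cases 1 and 2 exclude each other.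

**At least one holds.** If $f(x)\equiv_A x$ on a cone, then case 2 holds. Suppose that this fails and that case 1 fails. By Theorem 1, in its version for cofinally many $x$, the set $\{x:f(x)\le_A x\}$ is not cofinal. So $f(x)\not\le_A x$ on a cone. The set $\{x:f(x)\ge_A x\}$ is $\equiv_A$-invariant, so it contains or misses a cone. If it contains a cone, case 2 holds. If it misses a cone, then on a smaller cone $f(x)\not\le_A x$ and $f(x)\not\ge_A x$, which is case 3. $\blacksquare$

For an example in case 2 that is not the identity, take $f(x)=x^{(\omega)}$. It is invariant: if $x\le_T y^{(n)}$, then $x^{(k)}\le_T y^{(n+k)}$ uniformly in $k$, so $x^{(\omega)}\le_T y^{(\omega)}$.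

## Functions with values incomparable to their arguments

Case 3 of Theorem 4 occurs, so the hypothesis of regressivity cannot be dropped from Theorem 1. The input is a theorem of Slaman and Steel, published in Marks–Slaman–Steel, *Martin's conjecture, arithmetic equivalence, and countable Borel equivalence relations*: the relation $\equiv_A$ is a universal countable Borel equivalence relation. This means that every countable Borel equivalence relation, that is, every Borel equivalence relation with countable classes on a standard Borel space, is Borel reducible to $\equiv_A$. Apply this to the relation on $2^\omega\times\{0,1\}$ under which $(x,i)$ and $(y,j)$ are equivalent iff $x\equiv_A y$ and $i=j$. We get a Borel function $r:2^\omega\times\{0,1\}\to2^\omega$ with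
$$r(x,i)\equiv_A r(y,j)\iff x\equiv_A y\text{ and }i=j. \tag{12}$$

**Having $r$ under $\mathsf{AD}$.** *We check that no choice is needed in the universe where we work.* Code a Borel function by a sequence of Borel codes for the sets $\{(x,i):r(x,i)(n)=1\}$, $n\in\omega$. Being such a code is $\Pi^1_1$, and every such code defines a total function. For a given code, (12) for all $x,y,i,j$ is a $\Pi^1_1$ statement, because evaluation of Borel codes is $\Delta^1_1$ on codes. So the existence of a code for a function satisfying (12) is $\Sigma^1_2$. It is true in $L$, since $L$ satisfies $\mathsf{ZFC}$. Hence it is true in $V$ by Shoenfield absoluteness.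

**Producing incomparability.** *We show that one of the two sections of $r$ falls in case 3.* Let $f_i(x)=r(x,i)$ for $i=0,1$. By (12) each $f_i$ is invariant and injective on degrees. Hence it is not constant up to $\equiv_A$ on a cone, since a cone contains more than one degree. Suppose both $f_0$ and $f_1$ were in case 2 of Theorem 4. The sets
$$S_i=\{z:\exists x\ z\equiv_A f_i(x)\}\qquad(i=0,1)$$
are $\equiv_A$-invariant, and they are disjoint by (12). Each is cofinal: given $z$, choose $x\ge_A z$ in a cone on which $f_i(x)\ge_A x$; then $f_i(x)\in S_i$ and $f_i(x)\ge_A z$. So each $S_i$ contains a cone. But two cones meet, while $S_0\cap S_1=\emptyset$. This contradiction shows that for some $i$ the function $f_i$ is in neither case 1 nor case 2. By Theorem 4, $f_i(x)$ and $x$ are $\le_A$-incomparable for all $x$ in a cone. $\blacksquare$
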